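# A regular positive cone on hyperbolic 3-manifold groups

## 1. Left-orderings, automata, hyperbolic groups

**Definition (left-ordering, positive cone).** A *left-ordering* of a group $G$ is a total order $<$ on $G$ such that $g<h$ implies $fg<fh$ for all $f,g,h\in G$. Its *positive cone* is $P=\{g\in G: g>1\}$.

The cone determines the ordering, since $g<h\iff 1<g^{-1}h\iff g^{-1}h\in P$. Conversely, suppose that $P\subset G$ satisfies
$$G=P\sqcup\{1\}\sqcup P^{-1},\qquad PP\subset P. \tag{1}$$
Then $g<h\iff g^{-1}h\in P$ defines a left-ordering. The first condition gives comparability and antisymmetry, the second gives transitivity because $(g^{-1}h)(h^{-1}k)=g^{-1}k$, and left-invariance holds because $(fg)^{-1}(fh)=g^{-1}h$.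

*Example.* On $\mathbb Z^2=\langle a,b\rangle$ the lexicographic cone is $P=\{a^mb^n: m>0\}\cup\{b^n:n\ge1\}$.

**Definition (regular language).** A *finite automaton* over a finite alphabet $A$ is a finite directed graph with edges labelled by letters of $A$, one start vertex and a set of accepting vertices. The vertices are called *states*, and several edges with the same label may leave one state. A word is *accepted* if it labels some path from the start state to an accepting state. A language (a set of words) is *regular* if it is the set of accepted words of some finite automaton. We use three textbook facts: allowing several edges with the same label to leave a state does not enlarge the class of regular languages; finite unions of regular languages are regular; and the image of a regular language under a monoid homomorphism (replace each letter by a fixed, possibly empty, word) is regular.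

*Example.* The words $a^n$ with $n\ge1$ form a regular language: take two states, one edge $a$ from the start to the accepting state, and a loop $a$ there.

**Definition (regular positive cone).** Let $G$ be finitely generated and $S$ a finite generating set. A *positive language* for a left-ordering is a set $L$ of words over $S\cup S^{-1}$ whose set of represented elements is exactly $P$. The cone $P$ is *regular* if for some finite generating set $S$ it admits a regular positive language. The group *supports a regular positive cone* if it has a left-ordering with regular positive cone.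

*Example.* In $\mathbb Z=\langle a\rangle$ the cone $\{a^n:n\ge1\}$ is regular. The lexicographic cone of $\mathbb Z^2$ is regular as well: all words in $a,b,b^{-1}$ containing at least one $a$, together with all $b^n$, $n\ge1$, form a positive language, and two bits of memory recognize it. A positive language need not contain every word that represents a positive element; it only has to represent all of $P$ and nothing else.

**Definition (hyperbolic group).** A finitely generated group is *hyperbolic* if there is $\delta\ge 0$ such that in its Cayley graph every side of every geodesic triangle lies in the $\delta$-neighborhood of the other two sides. It is *non-elementary* if it is not virtually cyclic.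

*Example.* The Cayley graph of a free group on a basis is a tree, so $\delta=0$ works. The group $\mathbb Z^2$ is not hyperbolic: the two geodesics from $(0,0)$ to $(n,n)$ through $(n,0)$ and through $(0,n)$ form a degenerate triangle, and $(n,0)$ is at distance $n$ from the other side. The example that matters here is this: a group acting properly discontinuously and cocompactly by isometries on hyperbolic space $\mathbb H^3$ is hyperbolic, by the Milnor–Švarc lemma. It is not virtually cyclic, because it inherits the exponential growth of $\mathbb H^3$, while virtually cyclic groups grow at most linearly.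

## 2. Can a non-elementary hyperbolic group support a regular positive cone?

This is a question of Cristóbal Rivas, posed in the report "Ordered Groups And Rigidity In Dynamics And Topology" (https://www.birs.ca/cmo-workshops/2019/19w5044/report19w5044.pdf):

> Is there a non-elementary hyperbolic group that supports a regular positive cone?

The word "non-elementary" excludes $\mathbb Z$. Two known facts point in opposite directions. Non-abelian free groups, and more generally free products of two non-trivial groups, admit no regular positive cone (Hermiller–Šunić). On the other hand, every left-orderable polycyclic group supports a left-ordering with regular positive cone.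

The answer is yes. If $M$ is a closed hyperbolic 3-manifold carrying an $\mathbb R$-covered Anosov flow (such manifolds exist), then $\pi_1(M)$, or a subgroup of index 2 in it, supports a regular positive cone. Anosov flows are defined in Section 5, where the precise theorems are stated.

## 3. An irrational slope and an affine group, by hand

**A cone that is not regular.** On $\mathbb Z^2$ put $v(m,n)=m+n\sqrt2$ and $P=\{z: v(z)>0\}$. This is a positive cone since $\sqrt 2$ is irrational. Suppose that a finite automaton accepts a positive language for $P$. Consider a cycle lying on some accepted path, say $u$ leads to it, $w$ is its label, and $u'$ leads from it to an accepting state. Then $uw^ku'$ is accepted for every $k\ge0$, so $v(u)+k\,v(w)+v(u')>0$ for all $k$, hence $v(w)\ge0$. Removing cycles from an accepted path therefore never increases the value and ends at an accepted word shorter than the number of states. There are finitely many such words, all of positive value. So $v$ is bounded below on $P$ by a positive constant. But $(\sqrt2-1)^k$ is of the form $m+n\sqrt2$ and tends to $0$, a contradiction. The difficulty is that an automaton has no way to certify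 arbitrarily small positive values.

**The same kind of cone in a larger group.** Let $\theta=\frac{1+\sqrt5}2$, $\mu=\theta^2=1+\theta$, and let $z\mapsto z'$ be the conjugation of $\mathbb Z[\theta]$. Then $\theta'<0$ and $\mu'=\mu^{-1}$. Let $G$ be the group of maps $x\mapsto \mu^kx+z$ of $\mathbb R$ with $k\in\mathbb Z$, $z\in\mathbb Z[\theta]$. Let $\alpha(x)=\mu x$, $t(x)=x+1$, $w(x)=x+\theta^{-1}$, where $\theta^{-1}=\theta-1$. Consider
$$P=\{g\in G: g(0)>0\}\cup\{\alpha^{-n}:n\ge1\}.$$
Section 4 shows that this is a positive cone. On the translations $\mathbb Z[\theta]\cong\mathbb Z^2$ it induces a dense ordering of the kind just rejected. Nevertheless $P$ is regular.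

*All totally positive elements are sums of powers of $\mu$.* Let $z,z'>0$. Choose $i$ with $\mu^{2i}\le z/z'<\mu^{2i+2}$. The elements $\mu^i,\mu^{i+1}$ form a $\mathbb Z$-basis of $\mathbb Z[\theta]$, since $1,\mu$ do and $\mu$ is a unit. In the plane of pairs $(z,z')$ they are the vectors $(\mu^i,\mu^{-i})$ and $(\mu^{i+1},\mu^{-i-1})$, whose coordinate ratios are $\mu^{2i}$ and $\mu^{2i+2}$. So $(z,z')$ lies in the cone they span, and $z=p\mu^i+q\mu^{i+1}$ with integers $p,q\ge0$.

*Words.* Let $g(x)=\mu^kx+z$ with $z>0$. If $z'>0$, then $g=\alpha^i\,t^p\,\alpha\,t^q\,\alpha^{k-i-1}$: at $0$ the right side equals $\mu^i(p+\mu q)=z$, and its multiplier is $\mu^k$. If $z'<0$, then $\theta z$ is totally positive, $\theta z=p\mu^i+q\mu^{i+1}$, and the same word with $w$ in place of $t$ represents $g$. Conversely, any word in $t,w,\alpha^{\pm1}$ with at least one letter $t$ or $w$ sends $0$ to a positive number. So these words, together with the $\alpha^{-n}$, $n\ge 1$, form a regular positive language.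

Small values are now reachable because conjugation by $\alpha^{-1}$ shrinks translations. This $G$ is polycyclic and not hyperbolic, since it contains $\mathbb Z^2$. In a hyperbolic 3-manifold group we will have no ring to compute in, and must find a dynamical substitute for $\alpha$.

## 4. Certifying positivity by finitely many marks

The purpose of this section is to turn "find a regular language" into "find a walk with nondecreasing heights".

Let $G$ act on $\mathbb R$ by orientation-preserving homeomorphisms with $\mathrm{Stab}(0)=\langle c\rangle\cong\mathbb Z$, and put
$$P=\{g:g0>0\}\cup\{c^n:n\ge1\}. \tag{2}$$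

**$P$ is a positive cone.** We check (1). We have $g0>0\iff 0>g^{-1}0$, and an element with $g0=0$ is a power of $c$, which has infinite order; so $G=P\sqcup\{1\}\sqcup P^{-1}$. For $PP\subset P$: if $g0>0$ and $h0\ge0$, then $gh0\ge g0>0$; if $g0=0$ and $h0>0$, then $gh0>g0=0$; if both are positive powers of $c$, so is the product.

**Definition (state, step, chain).** Let $X\subset\mathbb R$ be finite with $0\in X$, and let $S$ be a finite symmetric generating set of $G$ with $1,c\in S$. A *state* is a pair $(h,y)$ with $h\in G$ and $y\in hX$; think of $y$ as one of the finitely many marks visible from $h$. A *step* $(h,y)\to(h',y')$ is allowed if $h^{-1}h'\in S$ and $y\le y'$. A *chain* is a finite sequence of allowed steps.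

*Example.* In the affine group take $X=\{0\}$ and $S=\{1,\alpha^{\pm1},t^{\pm1},w^{\pm1}\}$. The only state over $h$ is $(h,h0)$. Steps with letters $\alpha^{\pm1}$ keep the height, since $h\alpha 0=h0$; steps with letters $t,w$ raise it. So reading each word of Section 3 one letter at a time gives a chain from $(1,0)$ to $(g,g0)$.

**Lemma 1.** If for every $g$ with $g0>0$ there is a chain from $(1,0)$ to $(g,g0)$, then $P$ is regular.

*Proof.* **Step 1: build the automaton.** Its states are $X\times\{\mathrm w,\mathrm{st}\}$ (for "weak" and "strict"), the start is $(0,\mathrm w)$ and the only accepting state is $(0,\mathrm{st})$. For all $x,x'\in X$ and $s\in S$ with $sx'\ge x$ there are edges labelled $s$ from $x$ to $x'$. If $sx'>x$, they go from either layer to the layer st; if $sx'=x$, they stay in the current layer. So the layer st remembers that a strict inequality has occurred.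

**Step 2: accepted words are positive.** Let $s_1\cdots s_n$ be read along $0=x_0,x_1,\dots,x_n=0$, and put $g_i=s_1\cdots s_i$. Since $g_{i-1}$ is increasing on $\mathbb R$,
$$g_ix_i=g_{i-1}(s_ix_i)\ge g_{i-1}x_{i-1}.$$
Hence $g_n0\ge0$, with strict inequality if and only if some edge is strict. An accepted word has a strict edge, so $g_n0>0$.

**Step 3: every $g$ with $g0>0$ is reached.** Let $(h_i,y_i)_{0\le i\le n}$ be a chain from $(1,0)$ to $(g,g0)$. Put $x_i=h_i^{-1}y_i\in X$ and $s_i=h_{i-1}^{-1}h_i\in S$. Then $x_0=x_n=0$, the word $s_1\cdots s_n$ represents $g$, and
$$s_ix_i=h_{i-1}^{-1}y_i\ge h_{i-1}^{-1}y_{i-1}=x_{i-1}.$$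
So this is a path in the automaton. Since $g0>0$, by Step 2 it contains a strict edge, and it ends in $(0,\mathrm{st})$.

**Step 4: conclude.** The accepted language $L$ represents exactly $\{g:g0>0\}$, and the regular language $L\cup\{c^n:n\ge1\}$ represents $P$. Finally, delete the letter $1\in S$ from all words. This is a monoid homomorphism, so it preserves regularity, and it does not change the represented elements. $\square$

## 5. Anosov flows and their leaf spaces

We need actions on $\mathbb R$ to which Lemma 1 applies.

**Definition (Anosov flow).** Let $M$ be a closed connected Riemannian 3-manifold. A smooth flow $\varphi^t$ on $M$, generated by a nowhere vanishing field $Z$, is *Anosov* if $TM=E^{ss}\oplus\mathbb RZ\oplus E^{uu}$ with continuous $D\varphi^t$-invariant line fields and there are $C,\kappa>0$ such that for $t\ge0$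
$$\|D\varphi^tv\|\le Ce^{-\kappa t}\|v\|\ (v\in E^{ss}),\qquad \|D\varphi^{-t}v\|\le Ce^{-\kappa t}\|v\|\ (v\in E^{uu}).$$

We use the standard facts about these flows.

* $E^{ss}$ and $E^{uu}$ are uniquely integrable. Their leaves $W^{ss}(x)$, $W^{uu}(x)$ form the *strong* stable and unstable foliations, which $\varphi^t$ preserves.
* The *weak* stable leaves are the surfaces $\bigcup_t\varphi^tW^{ss}(x)$. They form a foliation $\mathcal F$, and inside a weak leaf the strong leaves and the orbits form a local product. The same holds for the weak unstable leaves $\bigcup_t\varphi^tW^{uu}(x)$.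
* $W^{uu}$ is transverse to $\mathcal F$: the plaques of $\mathcal F$ through a short open $W^{uu}$-arc fill an open set.
* An Anosov flow on a closed 3-manifold has periodic orbits.

Let $G=\pi_1(M)$, and let $\widetilde M$ be the universal cover with lifted metric, foliations and flow (still $\varphi^t$, commuting with $G$). The metric is complete, and $G$ acts by isometries, freely, properly discontinuously and cocompactly.

**Definition ($\mathbb R$-covered).** The flow is *$\mathbb R$-covered* if the leaf space $\Lambda=\widetilde M/\widetilde{\mathcal F}$ of the lifted weak stable foliation is homeomorphic to $\mathbb R$. The group $G$ acts on $\Lambda$.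

*Example A (a suspension).* On $\widetilde M=\mathbb R^3\ni(a,b,s)$ take $\varphi^t(a,b,s)=(a,b,s+t)$ and the metric $ds^2+\mu^{2s}da^2+\mu^{-2s}db^2$, with $\mu$ from Section 3. The translations by $(z,z',0)$, $z\in\mathbb Z[\theta]$, and $\alpha(a,b,s)=(\mu a,\mu^{-1}b,s-1)$ are isometries commuting with the flow, and they generate a group with compact quotient acting freely and properly discontinuously. The vector $\partial_a$ has length $\mu^s$, so it spans $E^{uu}$, and $\partial_b$ spans $E^{ss}$. The weak stable leaves are the planes $a=\mathrm{const}$, so $\Lambda=\mathbb R$ with coordinate $a$, and the group acts on $\Lambda$ as the affine group of Section 3. The leaf $a=0$ contains the line $(0,0,s)$, which covers a periodic orbit of period $1$; the element translating it forward by $1$ is $c=\alpha^{-1}$.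

*Example B (a geodesic flow).* For a closed hyperbolic surface $\Sigma$ take the geodesic flow on $M=T^1\Sigma$. Orbits in $T^1\mathbb H^2$ correspond to pairs (forward endpoint $\xi$, backward endpoint $\eta$) with $\xi\ne\eta$ in $\partial\mathbb H^2\cong\mathbb R/2\mathbb Z$. In the universal cover they correspond to pairs $(x,\hat y)$ with $x<\hat y<x+2$. With $y=\hat y-1$ the orbit space is the strip $|x-y|<1$. A weak stable leaf is given by $x$, a weak unstable leaf by $y$, and $\Lambda=\mathbb R$ with coordinate $x$.

**Theorem 1.** Suppose $\varphi$ is $\mathbb R$-covered and $G$ acts on $\Lambda\cong\mathbb R$ preserving orientation. Let $0\in\Lambda$ be a leaf containing a lift of a periodic orbit. Then $\mathrm{Stab}_G(0)=\langle c\rangle\cong\mathbb Z$, and $P=\{g:g0>0\}\cup\{c^n:n\ge1\}$ is a regular positive cone of $G$. The same holds with $c^{-1}$ in place of $c$.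

**Theorem 2.** There are infinitely many pairwise non-isomorphic non-elementary hyperbolic groups supporting a regular positive cone.

We use three published results.

* **(a)** Foulon–Hasselblatt, *Contact Anosov flows on hyperbolic 3-manifolds*, Geom. Topol. 17 (2013): there are closed hyperbolic 3-manifolds carrying smooth contact Anosov flows. ("Contact" means being the Reeb flow of a contact form; here it only links (a) to (b).)
* **(b)** Barbot, *Plane affine geometry and Anosov flows*, Ann. Sci. ÉNS 34 (2001): contact Anosov flows on closed 3-manifolds are $\mathbb R$-covered. Independently of (a) and (b), Fenley, *Anosov flows in 3-manifolds*, Ann. of Math. 139 (1994), constructs $\mathbb R$-covered Anosov flows on closed hyperbolic 3-manifolds.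
* **(c)** Barbot (Ergodic Theory Dynam. Systems 15 (1995)) and Fenley (the same paper): for an $\mathbb R$-covered Anosov flow on a closed 3-manifold, the orbit space $\widetilde M/\varphi$, with the two 1-dimensional foliations induced by the weak stable and weak unstable foliations, is homeomorphic, with the stable foliation going to the vertical and the unstable one to the horizontal foliation, either to $\mathbb R^2$ (*product case*) or to the strip $\{|x-y|<1\}\subset\mathbb R^2$ (*skew case*).

Example A is a product case and Example B is a skew case.

**Theorem 1 implies Theorem 2.** By (a) and (b) take a closed hyperbolic $M_0$ with an $\mathbb R$-covered Anosov flow. Let $G\le\pi_1(M_0)$ be the subgroup, of index at most $2$, preserving the orientation of $\Lambda$. Then $M=\widetilde{M_0}/G$ is a closed hyperbolic manifold, and its lifted flow is Anosov with the same $\widetilde M$ and $\Lambda$. It has a periodic orbit, so Theorem 1 applies to $G$. Since $G$ acts properly discontinuously and cocompactly by isometries on $\mathbb H^3$, it is hyperbolic and not virtually cyclic (Section 1).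

Every finite-index subgroup of $G$ satisfies the same hypotheses, by the same passage to a finite cover. As a finitely generated linear group, $G$ is residually finite (Malcev). It is infinite, so for every $N$ some finite quotient separates $N$ given elements, and hence $G$ has finite-index subgroups of arbitrarily large index. The volume of $\mathbb H^3/G'$ is $[G:G']\cdot\mathrm{vol}(\mathbb H^3/G)$, so these volumes are unbounded. By Mostow rigidity, isomorphic subgroups give isometric quotients and equal volumes. So infinitely many of the subgroups are pairwise non-isomorphic. $\square$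

**Remark.** Theorem 1 does not assume that $M$ is hyperbolic. For every closed 3-manifold with an $\mathbb R$-covered Anosov flow, the same passage to a cover shows that the subgroup of $\pi_1$, of index at most $2$, preserving the orientation of the stable leaf space has a regular positive cone.

From now on the hypotheses of Theorem 1 hold. Let $\pi:\widetilde M\to\Lambda=\mathbb R$ be the projection. It is continuous, surjective, $G$-equivariant and open (the union of all leaves meeting an open set is open), and $\pi\circ\varphi^t=\pi$. We call $\pi(p)$ the *height* of $p$. In the skew case we choose the coordinate of $\Lambda$ in Section 8; nothing before that depends on it except through the order.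

## 6. Strong unstable arcs as rulers for height

There is no $G$-invariant metric on $\Lambda$ available to us. The purpose of this section is to measure height differences by lengths of strong unstable arcs instead: these are $G$-invariant, and the flow changes them in a controlled way.

**Step 1: a flow along $W^{uu}$.** Since $\widetilde M$ is simply connected, $E^{uu}$ has a continuous unit section $e$ on $\widetilde M$. By unique integrability and completeness it generates a continuous flow $(p,r)\mapsto p\oplus r$, $r\in\mathbb R$: move from $p$ along $W^{uu}$ by signed length $r$. In particular $d(p,p\oplus r)\le|r|$.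

**Step 2: height is strictly monotone along $W^{uu}$.** For a short open interval $I$, the plaques of $\widetilde{\mathcal F}$ through $p\oplus I$ fill an open set with the same $\pi$-image as $p\oplus I$. Since $\pi$ is open, $\pi(p\oplus I)$ is open. So $r\mapsto\pi(p\oplus r)$ is a continuous open map $\mathbb R\to\mathbb R$. Such a map has no local extremum. If it took the same value at two points, it would have an extremum strictly between them; so it is injective, hence strictly monotone.

**Step 3: fix the direction.** The sets $\{p:\pi(p\oplus1)>\pi(p)\}$ and $\{p:\pi(p\oplus1)<\pi(p)\}$ are open, disjoint, and by Step 2 cover the connected space $\widetilde M$. So one of them is everything. Replacing $e$ by $-e$ if necessary, all maps $r\mapsto\pi(p\oplus r)$ are increasing. Define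
$$u_r(p)=\pi(p\oplus r).$$
Then $u_r(p)$ is continuous in $(p,r)$, strictly increasing in $r$, and $u_0=\pi$.

**Step 4: equivariance.** Each $g\in G$ is an isometry preserving $E^{uu}$, so $g(p\oplus r)=gp\oplus(\pm r)$ with a fixed sign. As $g$ acts increasingly on $\Lambda$, the height $\pi(g(p\oplus r))=g\,u_r(p)$ increases with $r$, so the sign is $+$. Hence
$$g(p\oplus r)=gp\oplus r,\qquad u_r(gp)=g\,u_r(p). \tag{3}$$
Likewise $\varphi^t$ maps $W^{uu}$-leaves to $W^{uu}$-leaves, preserving their orientation, because $\pi\circ\varphi^t=\pi$.

**Step 5: the halving inequality.** Fix $T>0$ with $\|D\varphi^{-T}|_{E^{uu}}\|\le\frac12$. For $r\ge0$ we have $\varphi^{-T}(q\oplus r)=\varphi^{-T}(q)\oplus r'$ with $0\le r'\le r/2$. Since $\pi$ is flow-invariant,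
$$u_r(q)=u_{r'}(\varphi^{-T}q)\le u_{r/2}(\varphi^{-T}q)\qquad(r\ge0). \tag{4}$$

*In Example A*, $u_r(a,b,s)=a+r\mu^{-s}$, and (4) says $r\mu^{-s}\le\frac r2\mu^{T-s}$, which holds as soon as $\mu^T\ge2$. One unit of ruler covers more height after flowing backward.

## 7. The stabilizer of a leaf with a closed orbit

Let $p_0$ lie on a lift of a periodic orbit of minimal period $T_0$, contained in the leaf $0$. So $\pi(p_0)=0$; put $\lambda_0=\pi^{-1}(0)$. Let $c\in G$ be the element with $cp_0=\varphi^{T_0}p_0$. Since $c$ commutes with the flow,
$$c^np_0=\varphi^{nT_0}p_0\quad(n\in\mathbb Z),\qquad c0=0. \tag{5}$$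

**Lemma 2.**
1. Every $q\in\lambda_0$ lies in $W^{ss}(\varphi^ap_0)$ for some $a\in\mathbb R$, so $d(\varphi^tq,\varphi^{t+a}p_0)\to0$ as $t\to+\infty$.
2. $c$ has infinite order.
3. There is $\delta>0$ with $d(x,gx)\ge\delta$ for all $x\in\widetilde M$ and $g\ne1$.
4. $\mathrm{Stab}_G(0)=\langle c\rangle$.

*Proof.* **1.** The sets $\bigcup_tW^{ss}(\varphi^tz)$, $z\in\lambda_0$, are open in $\lambda_0$ by the local product structure, and they partition $\lambda_0$, since $\varphi^tW^{ss}(z)=W^{ss}(\varphi^tz)$. As $\lambda_0$ is connected, there is only one. The convergence is the contraction of the strong stable arc from $\varphi^ap_0$ to $q$.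

**2.** If $c^n=1$ with $n\ge1$, then $\varphi^{nT_0}$ fixes $p_0$ and preserves both $W^{uu}(p_0)$ and $\pi$. By Step 2 of Section 6, $\pi$ is injective on this leaf, so $\varphi^{nT_0}$ is the identity on it. This contradicts the expansion of $E^{uu}$.

**3.** Let $K$ be compact with $GK=\widetilde M$. If $x=hk$ with $k\in K$, then $d(x,gx)=d(k,h^{-1}gh\,k)$, so it suffices to treat $x\in K$. Only finitely many $g$ move some point of $K$ by at most $1$. Each $g\ne1$ has positive minimal displacement on $K$, because the action is free. Take the minimum of $1$ and these finitely many numbers.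

**4.** By (5), $c\in\mathrm{Stab}(0)$. Let $g0=0$. Then $gp_0\in\lambda_0$, so by part 1, $d(\varphi^tgp_0,\varphi^{t+a}p_0)\to0$ for some $a$. Let $\bar p_0$ be the image of $p_0$ in $M$. Projecting, $d(\varphi^t\bar p_0,\varphi^{t+a}\bar p_0)\to0$. This function of $t$ is $T_0$-periodic, hence zero, so $a=mT_0$ with $m\in\mathbb Z$. By (5), $\varphi^{t+a}p_0=\varphi^tc^mp_0$. Put $g'=c^{-m}g$. Applying the isometry $c^{-m}$ gives
$$d(g'\varphi^tp_0,\varphi^tp_0)\to0,$$
so $g'=1$ by part 3, and $g=c^m$. $\square$

With Section 4 this shows that $P$ is a positive cone. By Lemma 1, what remains is to find $X$, $S$ and, for every $g$ with $g0>0$, a chain from $(1,0)$ to $(g,g0)$.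

## 8. Descending to the leaf $\lambda_0$ by bounded jumps

Fix a compact $D\ni p_0$ with $GD=\widetilde M$. We call the sets $hD$ *tiles*; a state $(h,y)$ is to be thought of as a walker in the tile $hD$ holding a height $y$.

A chain must climb from height $0$ to $g0$. We plan it backward, coming down from $gp_0$. The obvious way down is along $W^{uu}(gp_0)$, one unit of ruler at a time. In the product case this works. In the skew case it stops short: the points of an unstable leaf at height $y$ in the strip have $x\in(y-1,y+1)$. If $g0\ge2$, then $y>g0-1\ge1$, so the whole leaf stays at $\pi>0$ and never meets $\lambda_0$. We need jumps between unstable leaves that have bounded length in $\widetilde M$ and descend by a full unit of ruler. The strip provides them through a translation commuting with $G$.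

**Lemma 3 (uniform descent).** There is $R_1$ such that every $q\in\widetilde M$ starts a sequence $q=q^0,q^1,q^2,\dots$ with
$$d(q^i,q^{i+1})\le R_1,\qquad \pi(q^{i+1})\le u_{-1}(q^i),\qquad \pi(q^i)\to-\infty. \tag{6}$$

*Proof.* **Product case.** Every weak unstable leaf meets every weak stable leaf. The weak unstable leaf of $q$ is $\bigcup_t\varphi^tW^{uu}(q)$ and $\pi$ is flow-invariant, so $\pi(W^{uu}(q))=\mathbb R$. Thus $r\mapsto\pi(q\oplus r)$ is an increasing bijection of $\mathbb R$. Take $q^i=q\oplus(-i)$ and $R_1=1$.

**Skew case, step 1: coordinates.** Identify $\Lambda$ with the $x$-coordinate of the strip. We may assume that the orientation of $\Lambda$ is that of $x$, because $(x,y)\mapsto(-x,-y)$ preserves the strip and both foliations, and that the leaf $0$ sits at $x=0$, because diagonal translations preserve them too.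

**Skew case, step 2: $\tau(x)=x+2$ commutes with $G$.** Each $g\in G$ preserves both foliations, so it acts on the strip by $(x,y)\mapsto(g_sx,g_uy)$. Here $g_s$ is the increasing action on $\Lambda$ and $g_u$ is a homeomorphism of the $y$-line. The vertical leaf over $x$ is $\{x\}\times(x-1,x+1)$, and $g$ maps it onto the vertical leaf over $g_sx$. So
$$g_u\big((x-1,x+1)\big)=(g_sx-1,\;g_sx+1).$$
If $g_u$ were decreasing, then $g_u(x+1)=g_sx-1$ would be both decreasing and increasing in $x$. So $g_u$ is increasing, and $g_u(x\pm1)=g_sx\pm1$ for all $x$. Computing $g_u(x+1)$ from the leaf over $x+2$ and from the leaf over $x$ gives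
$$g_s(x+2)-1=g_u(x+1)=g_s(x)+1.$$
Hence $g_s\tau=\tau g_s$.

**Skew case, step 3: the jump.** Let $m=\min_Du_{-1}$, choose $z_*\in\widetilde M$ with $\pi(z_*)\le\tau^{-1}m$ (possible since $\pi$ is surjective), and put $R_1=\max_{q\in D}d(q,z_*)$. Given $q$, choose $h$ with $q\in hD$ and put $q^-=hz_*$. Then $d(q,q^-)=d(h^{-1}q,z_*)\le R_1$, and by step 2 and (3)
$$\pi(q^-)=h\pi(z_*)\le h\tau^{-1}m=\tau^{-1}hm\le\tau^{-1}h\,u_{-1}(h^{-1}q)=\tau^{-1}u_{-1}(q).$$

**Skew case, step 4: iterate.** Let $q^{i+1}=(q^i)^-$. Then $\pi(q^{i+1})\le\tau^{-1}u_{-1}(q^i)\le u_{-1}(q^i)$. Also $\pi(q^{i+1})\le\tau^{-1}\pi(q^i)$, so $\pi(q^i)\le\pi(q)-2i\to-\infty$. $\square$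

In Example B the fiber class of $T^1\Sigma$ acts on $\Lambda$ as $\tau^{\pm1}$. In the proof $\tau$ need not come from $G$; only that it commutes with $G$ is used.

## 9. Walking along $\lambda_0$: why height exactly $0$ is not enough

The descent from $gp_0$ will cross height $0$ at some point $q'\in\lambda_0$, which may be far from $p_0$. So a walker starting at $(1,0)$ must be able to reach the tile of any $q'\in\lambda_0$ while gaining almost no height. The sensible first plan is to walk inside $\lambda_0$ and keep the height equal to $0$. Along the orbit of $p_0$ this works: $c^j0=0\in c^jX$, so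
$$(1,0)\to(c^{\pm1},0)\to(c^{\pm2},0)\to\cdots$$
is a chain. Away from this orbit it fails, for any choice of $X$. (The following is not used later.)

**Lemma 4.** Let $X$ be finite. The tiles $hD$ with $0\in hX$ lie in $\langle c\rangle K$ for some compact $K$, and $\lambda_0\not\subset\langle c\rangle K$.

*Proof.* If $hx=0=h'x$ with the same $x\in X$, then $h'h^{-1}\in\mathrm{Stab}(0)=\langle c\rangle$. So $\{h:0\in hX\}$ is a finite union of cosets $\langle c\rangle h_j$, and $K=\bigcup_jh_jD$ works for the first claim.

For $q\in\lambda_0$ the number $a$ in Lemma 2.1 is unique. Indeed, if $W^{ss}(\varphi^ap_0)=W^{ss}(\varphi^bp_0)$, then $d(\varphi^tp_0,\varphi^{t+b-a}p_0)\to0$; as in the proof of Lemma 2.4, $b-a=mT_0$ and $d(\varphi^tp_0,c^m\varphi^tp_0)\to0$, so $c^m=1$ and $m=0$. Also, $W^{ss}$-leaves are not circles, since the flow would contract a circle to arbitrarily short closed curves tangent to the line field $E^{ss}$, which is impossible in small charts where $E^{ss}$ is nearly constant. Hence, moving by signed length $r$ along $W^{ss}$ from $\varphi^ap_0$ gives a continuous bijection $\mathbb R^2\ni(a,r)\mapsto q\in\lambda_0$, a homeomorphism by invariance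 of domain.

Let $\ell(q)=|r|$. It is continuous on $\lambda_0$ in the leaf topology. That topology is the subspace topology, because $\pi$ is injective on $W^{uu}$-arcs, so the plaques through a short $W^{uu}$-arc include at most one plaque of $\lambda_0$. Since $c$ is an isometry preserving $W^{ss}$ and the orbit of $p_0$, the function $\ell$ is $c$-invariant. Thus $\ell$ is bounded on $\langle c\rangle K\cap\lambda_0=\langle c\rangle(K\cap\lambda_0)$, as $K\cap\lambda_0$ is compact. But $\ell$ is unbounded on $\lambda_0$. $\square$

So off the orbit of $p_0$ the walker must carry a positive height, taken from a finite list of marks, and must round it up at every step. Suppose it carries a mark $y_i$ between $u_{\varepsilon/2}(q_i)$ and $u_\varepsilon(q_i)$ at the point $q_i\in\lambda_0$. Compare the two flow directions.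

* *Forward*, $q_{i+1}=\varphi^Tq_i$. Then (4), applied at $q_{i+1}$, gives $u_\varepsilon(q_{i+1})\le u_{\varepsilon/2}(q_i)<y_i$. The walker is above the new interval, and the next mark would be a step down.
* *Backward*, $q_{i+1}=\varphi^{-T}q_i$. Then (4) gives $y_i<u_\varepsilon(q_i)\le u_{\varepsilon/2}(q_{i+1})$. The whole new interval is above the walker, and any mark in it will do.

This gives the idea. Every point of $\lambda_0$ becomes asymptotic to the orbit of $p_0$ in forward time. So go far forward along the orbit of $p_0$ at height exactly $0$, cross over to the forward orbit of $q'$ where the two are close, and come back to $q'$ by flowing backward at positive heights. The rounding at each step is absorbed by the halving inequality, and the relative height never exceeds $\varepsilon$.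

## 10. Marks and generators

We choose $\varepsilon$, then $X$, then $S$, each by compactness.

**Step 1: $\varepsilon$.** The purpose is that a height of $\varepsilon$ units at a point of $\lambda_0$ is negligible at nearby points that are a full unit above $\lambda_0$. *There is $\varepsilon\in(0,1)$ such that*
$$d(q,q')\le R_1+1,\quad \pi(q')\le u_{-1}(q)\qquad\Longrightarrow\qquad u_\varepsilon(q')\le u_{-1/2}(q). \tag{7}$$
By (3) all conditions are $G$-equivariant, so we may assume $q\in D$, and then $(q,q')$ ranges over a compact set. If no $\varepsilon$ worked, there would be $\varepsilon_n\to0$ and pairs $(q_n,q_n')$ satisfying the hypotheses with $u_{\varepsilon_n}(q_n')>u_{-1/2}(q_n)$. A limit $(q,q')$ of a subsequence satisfies $\pi(q')\ge u_{-1/2}(q)>u_{-1}(q)\ge\pi(q')$, a contradiction.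

**Step 2: $X$.** The purpose is to have marks where the walker needs them. *There is a finite $X\ni0$ such that for all $h\in G$ and $q\in hD$ the set $hX$ meets both intervals*
$$\big(u_{\varepsilon/2}(q),u_\varepsilon(q)\big)\quad\text{and}\quad\big(u_{-1/2}(q),u_0(q)\big). \tag{8}$$
For $q\in D$ pick a point in each interval. By continuity of $u$ it remains in the interval for all points near $q$. By compactness finitely many points suffice for all of $D$; add $0$. For $q\in hD$ apply this to $h^{-1}q\in D$ and use (3).

**Step 3: $S$.** The purpose is to make every move of bounded length a generator. Let $V$ be the maximal speed of the flow, and put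
$$R=\max\{TV,\;T_0V+1,\;R_1+1\},\qquad S=\{s\in G:d(D,sD)\le R\}\cup\{c,c^{-1}\}.$$
Here $d(D,sD)$ is the minimal distance between the two sets. The set $S$ is finite by proper discontinuity, it is symmetric, and it contains $1$. By definition,
$$p\in hD,\quad p'\in h'D,\quad d(p,p')\le R\qquad\Longrightarrow\qquad h^{-1}h'\in S. \tag{9}$$

**Step 4: $S$ generates $G$.** Let $H=\langle S\rangle$. By (9), any point at distance at most $R$ from a point of $HD$ lies in $HD$. Since $R>0$, the set $HD$ is open and closed, so $HD=\widetilde M$. For any $g\in G$ the tile $gD$ meets some $hD$ with $h\in H$, so $h^{-1}g\in S$ by (9), and $g\in H$.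

## 11. Out along the closed orbit, back along $\lambda_0$

**Lemma 5.** Let $q\in\lambda_0\cap hD$. There is a chain from $(1,0)$ to a state $(h,y)$ with $0<y<u_\varepsilon(q)$.

*Proof.* **Step 1: find the crossing place.** By Lemma 2.1 there are $a\in\mathbb R$ and an integer $n\ge0$ with $d(\varphi^{nT}q,\varphi^{nT+a}p_0)\le1$. Let $m=\lfloor(nT+a)/T_0\rfloor\in\mathbb Z$. Since $c^mp_0=\varphi^{mT_0}p_0$ is at distance at most $T_0V$ from $\varphi^{nT+a}p_0$,
$$d(\varphi^{nT}q,c^mp_0)\le1+T_0V\le R.$$

**Step 2: go out at height $0$.** Since $0=c^j0\in c^jX$ for all $j$ and $c^{\pm1}\in S$, there is a chain $(1,0)\to\cdots\to(c^m,0)$.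

**Step 3: cross over.** Let $q_i=\varphi^{(n-i)T}q\in\lambda_0$ for $0\le i\le n$, so $q_0=\varphi^{nT}q$ and $q_n=q$. Choose $h_i$ with $q_i\in h_iD$ and $h_n=h$. By (8) choose $y_i\in h_iX$ with $u_{\varepsilon/2}(q_i)<y_i<u_\varepsilon(q_i)$. The step $(c^m,0)\to(h_0,y_0)$ is allowed: the letter is in $S$ by (9) and Step 1, as $c^mp_0\in c^mD$, and $0=\pi(q_0)<u_{\varepsilon/2}(q_0)<y_0$.

**Step 4: come back.** For $0\le i<n$ the step $(h_i,y_i)\to(h_{i+1},y_{i+1})$ is allowed, because $d(q_i,q_{i+1})\le TV\le R$ and, as $q_{i+1}=\varphi^{-T}q_i$, (4) gives
$$y_i<u_\varepsilon(q_i)\le u_{\varepsilon/2}(q_{i+1})<y_{i+1}.$$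
At the end, $y=y_n\in hX$ satisfies $0=\pi(q)<u_{\varepsilon/2}(q)<y<u_\varepsilon(q)$. $\square$

## 12. The chain from $(1,0)$ to $(g,g0)$

Let $g0>0$. We complete the proof of Theorem 1 by constructing the chain.

**Step 1: make room below the target.** The height $g0$ may be so small that $u_{-1}(gp_0)\le0$, and then even one unit of descent overshoots $\lambda_0$. We replace $gp_0$ by a point on its forward orbit, where a unit of ruler covers less height. For $k\ge0$ put $p_k=gc^kp_0=\varphi^{kT_0}gp_0$. By the contraction of $E^{uu}$ in backward time,
$$\varphi^{-kT_0}(p_k\oplus(-1))=gp_0\oplus(-\rho_k),\qquad\rho_k\ge0,\quad\rho_k\to0.$$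
Hence $u_{-1}(p_k)=u_{-\rho_k}(gp_0)\to\pi(gp_0)=g0>0$. Fix $k$ with $u_{-1}(p_k)>0$ and put $p=p_k$. Then $p\in gc^kD$ and $\pi(p)=gc^k0=g0$.

**Step 2: descend to $\lambda_0$.** Let $p=q^0,q^1,\dots$ be a sequence as in Lemma 3. Let $i$ be the largest index with $u_{-1}(q^i)>0$. It exists because $u_{-1}(q^0)>0$ and $u_{-1}(q^j)<\pi(q^j)\to-\infty$. Then $u_{-1}(q^{i+1})\le0$. Consider the path that runs from $q^i\oplus(-1)$ to $q^i$ along $W^{uu}$, then along a minimizing geodesic to $q^{i+1}$, then along $W^{uu}$ to $q^{i+1}\oplus(-1)$. At its start $\pi=u_{-1}(q^i)>0$ and at its end $\pi=u_{-1}(q^{i+1})\le0$. So it contains a point $q'$ with $\pi(q')=0$, that is, $q'\in\lambda_0$. Every point of the path is within $R_1+1$ of $q^i$, so $d(q',q^i)\le R_1+1$. As $\pi(q')=0<u_{-1}(q^i)$, (7) gives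
$$u_\varepsilon(q')\le u_{-1/2}(q^i). \tag{10}$$

**Step 3: reach $q'$.** Choose $h'$ with $q'\in h'D$. Lemma 5 gives a chain from $(1,0)$ to some $(h',y')$ with $y'<u_\varepsilon(q')$.

**Step 4: climb back up the descent sequence.** For $0\le j\le i$ choose $h_j$ with $q^j\in h_jD$, taking $h_0=gc^k$, and by (8) choose $y_j\in h_jX$ with $u_{-1/2}(q^j)<y_j<\pi(q^j)$. The following steps are allowed.

* $(h',y')\to(h_i,y_i)$: we have $d(q',q^i)\le R_1+1\le R$, and by (10) $y'<u_\varepsilon(q')\le u_{-1/2}(q^i)<y_i$.
* $(h_{j+1},y_{j+1})\to(h_j,y_j)$ for $0\le j<i$: we have $d(q^j,q^{j+1})\le R_1\le R$, and by (6)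
$$y_{j+1}<\pi(q^{j+1})\le u_{-1}(q^j)<u_{-1/2}(q^j)<y_j.$$

**Step 5: land exactly on $g0$ and return to $g$.** We are at $(h_0,y_0)=(gc^k,y_0)$.

* $(gc^k,y_0)\to(gc^k,g0)$, with letter $1$: $y_0<\pi(p)=g0$, and $g0=gc^k0\in gc^kX$ since $0\in X$.
* $(gc^l,g0)\to(gc^{l-1},g0)$ for $l=k,\dots,1$, with letter $c^{-1}$: $g0=gc^l0\in gc^lX$ for all $l$.

Concatenating, we obtain a chain from $(1,0)$ to $(g,g0)$. By Lemma 2 and Lemma 1, $P$ is a regular positive cone. Replacing $c$ by $c^{-1}$ in the definition of $P$ only replaces the language $\{c^n:n\ge1\}$ added in Lemma 1 by $\{c^{-n}:n\ge1\}$. This proves Theorem 1, and with it Theorem 2. $\blacksquare$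

## 13. Finite families of upper sets characterize regular cones

The last section is not needed for the answer. It shows that certificates in the spirit of Lemma 1 are necessary as well as sufficient, once the marks on the line are replaced by subsets of the ordered group itself.

**Definition (upper set).** Let $(G,<)$ be a left-ordered finitely generated group with positive cone $P$. A set $U\subset G$ is an *upper set* if $h\in U$ and $h'>h$ imply $h'\in U$.

*Example.* $P$ is an upper set, and in $\mathbb Z$ with its usual order so is $\{n: n\ge 5\}$.

For a finite set $\mathcal X$ of upper sets with $P\in\mathcal X$ and a finite symmetric generating set $S$, let $\mathcal A(\mathcal X,S)$ be the automaton with states $\mathcal X$, initial state $P$, an edge $U\xrightarrow{s}U'$ whenever $sU'\subset U$, and accepting states those $U$ with $1\in U$.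

**Proposition.** Words accepted by $\mathcal A(\mathcal X,S)$ always represent elements of $P$. Moreover, $P$ is regular if and only if, for some finite $\mathcal X$ and $S$, the accepted words of $\mathcal A(\mathcal X,S)$ represent all of $P$. Regularity of $P$ does not depend on the generating set.

*Proof.* **Step 1: accepted words are positive.** If $s_1\cdots s_n$ is read along $P=U_0,U_1,\dots,U_n$, then
$$s_1\cdots s_nU_n\subset s_1\cdots s_{n-1}U_{n-1}\subset\cdots\subset U_0=P.$$
If $1\in U_n$, then $s_1\cdots s_n\in P$. This gives the first claim and the "if" direction.

**Step 2: a regular language produces upper sets.** Let a positive language $L$ for $P$ over $S=S^{-1}$ be recognized by a finite automaton with one initial state $q_0$. For a state $q$ let $L_q$ be the set of elements represented by words accepted starting from $q$, and let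
$$U_q=\{h:h\ge l\text{ for some }l\in L_q\}.$$
Each $U_q$ is an upper set. An edge $q\xrightarrow{s}q'$ gives $sL_{q'}\subset L_q$, hence $sU_{q'}\subset U_q$ by left-invariance. Also $U_{q_0}=P$, since $L_{q_0}=P$ is already an upper set, and $1\in U_q$ if $q$ accepts, because then the empty word is accepted from $q$. So with $\mathcal X=\{U_q\}$ every word of $L$ is accepted by $\mathcal A(\mathcal X,S)$, and the accepted words represent all of $P$.

**Step 3: change of generators.** Replace each letter by a fixed word over another generating set. Homomorphic images of regular languages are regular, and the represented elements do not change. $\square$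

Theorem 2 does not extend to all left-orderable hyperbolic groups: non-abelian free groups have no regular positive cone (Hermiller–Šunić).
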